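# Endomorphisms of a polynomial algebra that preserve one orbit

## 1. Preserving an orbit: the expected answer and small cases

Let $K$ be a field of characteristic $0$ and $P_n=K[x_1,\dots,x_n]$. Endomorphisms and automorphisms of $P_n$ are $K$-algebra endomorphisms and automorphisms. The group $\mathrm{Aut}(P_n)$ acts on $P_n$. The orbit $\mathrm{Aut}(P_n)\cdot p$ consists of all $\beta(p)$; for instance the orbit of $x_1$ in $P_2$ contains $x_2$, $x_1+x_2^7$ and $x_2+(x_1+x_2^7)^3$.

Take a polynomial $p$ with $\deg p\ge1$ and an endomorphism $\varphi$ such that for every automorphism $\alpha$ there is an automorphism $\beta$ with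
$$\varphi(\alpha(p))=\beta(p).$$
So $\varphi$ maps the orbit of $p$ into itself. Must $\varphi$ be an automorphism? The question, for all $n\ge2$ and all such $p$, comes from "Some combinatorial questions about polynomial mappings" (https://shpilrain.ccny.cuny.edu/essen2.pdf).

The answer one would first guess is yes: the orbit is huge, and an endomorphism that respects all of it should have no room to be degenerate. Let us test this guess.

**One variable.** Let $n=1$, $\varphi(x)=F(x)$, $\deg p=m$. Automorphisms of $K[x]$ are $x\mapsto ax+b$ with $a\neq 0$, so every element of the orbit has degree $m$. But $\varphi(p)=p\circ F$ is constant if $F$ is constant and has degree $m\deg F$ otherwise. Hence $\deg F=1$, and $\varphi$ is an automorphism.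

**Two variables, $p=x_1$.** Let $\varphi(x_1)=x_1$, $\varphi(x_2)=x_1x_2$. Then $\varphi(p)=p$, so looking at $p$ alone reveals nothing. But the swap $\alpha$ gives $\varphi(\alpha(p))=x_1x_2$, which is reducible, while every automorphic image of $x_1$ is irreducible. The property fails, as the guess predicts. In the same way $\varphi(x_1)=x_1,\ \varphi(x_2)=x_2^2$ is excluded by $\alpha(p)=x_2$. If $\varphi$ is linear and singular, some nonzero linear form $\ell$ has $\varphi(\ell)=0$. An automorphism taking $x_1$ to $\ell$ then yields $0$, which is not in the orbit.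

**Where degrees stop helping.** For $n\ge2$ the one-variable argument breaks at its first line: the orbit of $x_2$ contains $x_2+x_1^D$ for every $D$, so the degree is not constant on an orbit. We need a quantity that really is constant on orbits. If $q_2=\gamma(q_1)$ with $\gamma$ an automorphism over $\mathbb C$, then the hypersurfaces $\{q_1=c\}$ and $\{q_2=c\}$ in $\mathbb C^n$ are isomorphic for every $c$. So over $\mathbb C$ the Euler characteristic of each level hypersurface is constant on an orbit. This is the only consequence of the hypothesis that we shall use, and it suffices: the guess is right.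

## 2. Theorems 1, 2 and A

Write $x'=(x_1,\dots,x_{n-1})$. We identify an endomorphism with a polynomial map: $\varphi(g)=g\circ F$ with $F=(\varphi(x_1),\dots,\varphi(x_n))$, and $\alpha(g)=g\circ A$ for an automorphism. Then
$$\varphi(\alpha(p))=p\circ A\circ F .$$
Composition signs are often omitted. For a polynomial $f$ in $x'$ put
$$A_f=(x',\,x_n+f(x')),$$
which is an automorphism with inverse $A_{-f}$.

**Theorem 1.** Let $K$ be a field of characteristic $0$, $n\ge2$, $p\in P_n$, $\deg p\ge1$. If an endomorphism $\varphi$ of $P_n$ satisfies $\varphi(\alpha(p))\in\mathrm{Aut}(P_n)\cdot p$ for all $\alpha\in\mathrm{Aut}(P_n)$, then $\varphi\in\mathrm{Aut}(P_n)$.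

**Theorem 2.** Let $K,n,p$ be as above and let $\varphi$ be an endomorphism of $P_n$ with associated map $F$. Let $\Omega\supseteq K$ be a field and $p'\in\Omega[x_1,\dots,x_n]$ any polynomial. Let $N_0\in GL_n(K)$ be a fixed matrix such that $x_n^{\deg p}$ has nonzero coefficient in $p\circ N_0$. If $p N_0A_fMF$ lies in the single orbit $\mathrm{Aut}(\Omega[x_1,\dots,x_n])\cdot p'$ for all $f\in K[x']$ and $M\in GL_n(K)$, then $\varphi$ is an automorphism of $P_n$.

A matrix $N_0$ as in Theorem 2 always exists. If $p_{top}$ is the top-degree form of $p$, the coefficient of $x_n^{\deg p}$ in $p\circ N_0$ is $p_{top}(N_0e_n)$, with $e_n=(0,\dots,0,1)$. Since $K$ is infinite, $p_{top}$ is nonzero at some nonzero vector of $K^n$, and this vector can be made the last column of an invertible matrix. Hence Theorem 1 is the case $\Omega=K$, $p'=p$ of Theorem 2.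

With $\Omega=K$, Theorem 2 also says that $\varphi$ is an automorphism as soon as it maps the orbit of $p$ into *some* orbit. Conversely, if $\varphi$ is an automorphism then $\varphi\,\mathrm{Aut}(P_n)=\mathrm{Aut}(P_n)$, so $\varphi$ maps each orbit onto itself. So for nonconstant $p$ the endomorphisms preserving the orbit of $p$ are exactly the automorphisms.

Both theorems come from a statement over $\mathbb C$. Here $\chi$ is the topological Euler characteristic, and $\bar k$ is the algebraic closure of $k$ in $\mathbb C$.

**Theorem A.** Let $k\subset\mathbb C$ be a subfield, $n\ge2$, $p\in k[x]$ with $\deg p=m\ge1$, $F\in k[x]^n$. Let $N_0\in GL_n(k)$ be such that $x_n^m$ has nonzero coefficient in $p\circ N_0$. Assume: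

(H) for all $M\in GL_n(k)$ and $c\in\bar k$, the number $\chi\big(\{z\in\mathbb C^n:\ p\,N_0A_fMF(z)=c\}\big)$ is the same for all $f\in k[x']$.

Then $x_i\in k[F_1,\dots,F_n]$ for all $i$.

**Theorem A implies Theorem 2.** The purpose of this step is to move from an arbitrary $K$ into $\mathbb C$. Assume the hypotheses of Theorem 2. Let $k\subset K$ be generated over $\mathbb Q$ by the coefficients of $p$ and $F$ and the entries of $N_0$. It is finitely generated over $\mathbb Q$, so it embeds in $\mathbb C$; fix an embedding. Take $M\in GL_n(k)$ and $f_1,f_2\in k[x']$, and put $q_i=pN_0A_{f_i}MF\in k[x]$. Both lie in the orbit of $p'$, so $q_2=\gamma(q_1)$ with $\gamma\in\mathrm{Aut}(\Omega[x])$. Let $k_1\subset\Omega$ be generated over $k$ by the coefficients of $\gamma$ and $\gamma^{-1}$. It is finitely generated over the countable field $k$, and $\mathbb C$ has infinite transcendence degree over $k$ and is algebraically closed, so $k_1$ embeds in $\mathbb C$ over $k$. Through this embedding $\gamma$ becomes a polynomial automorphism of $\mathbb C^n$ carrying $q_1$ to $q_2$, so $\{q_1=c\}\cong\{q_2=c\}$ for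 every $c\in\mathbb C$. Hence (H) holds. Theorem A gives $x_i\in k[F]\subset K[F]$, so $\varphi$ is surjective. A surjective endomorphism of a noetherian ring is injective, so $\varphi$ is an automorphism. $\square$

The rest of the talk proves Theorem A. Replacing $p$ by $p\circ N_0$ we assume $N_0=1$. Since $\deg p=m$, we then have
$$p=\lambda x_n^m+(\text{terms of lower degree in }x_n),\qquad \lambda\in k^*.$$

## 3. Integration with respect to the Euler characteristic

For complex algebraic varieties, $\chi$ equals the Euler characteristic with compact supports $\chi_c$. So it is additive: $\chi(X)=\chi(S)+\chi(X\setminus S)$ for $S\subset X$ closed. This lets us treat $\chi$ as a measure on constructible sets.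

**Definition.** A function $\theta:X\to\mathbb Z$ on a variety is (algebraically) constructible if it takes finitely many values and its level sets are constructible. For constructible $V\subset X$ put $\int_V\theta\,d\chi=\sum_{w}w\,\chi(V\cap\{\theta=w\})$.

The fact we need (MacPherson, *Ann. of Math.* 1974; Viro 1988; Kashiwara–Schapira, *Sheaves on Manifolds*, §9.7) is a Fubini theorem. For a morphism $F:X\to Y$, the function $\theta(b)=\chi(F^{-1}(b))$ is constructible, and
$$\int_V\theta\,d\chi=\chi(F^{-1}(V))\qquad\text{for constructible }V\subset Y.$$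

*Example.* Let $F:\mathbb C\to\mathbb C$, $F(z)=z^2$. Then $\theta(0)=1$ and $\theta=2$ on $\mathbb C^*$. As $\chi(\mathbb C^*)=0$, we get $\int_{\mathbb C}\theta\,d\chi=1+2\cdot0=1=\chi(\mathbb C)$.

*Example, to be used again.* Let $n=2$ and $F=(x_1x_2,\,x_1)$. To solve $F(x)=b$ we need $x_1=b_2$ and $b_2x_2=b_1$. So the fibre is one point if $b_2\ne0$, is empty if $b_2=0\neq b_1$, and is a line if $b=(0,0)$. Thus $\theta=0$ on $\{b_2=0,\ b_1\ne0\}$ and $\theta=1$ elsewhere.

**Conjugate varieties.** If $\sigma$ is a field automorphism of $\mathbb C$ and $X$ is a variety, $X^\sigma$ is obtained by applying $\sigma$ to the coefficients of the equations. For example, $\{x^2=\sqrt2\}$ and $\{x^2=-\sqrt2\}$ are conjugate by any $\sigma$ with $\sigma(\sqrt2)=-\sqrt2$. In general $\sigma$ is far from continuous. But $X$ and $X^\sigma$ are isomorphic as schemes, so they have the same $\ell$-adic $\chi_c$, and by the comparison theorem between $\ell$-adic and Betti cohomology $\chi(X)=\chi(X^\sigma)$.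

We shall also use Hironaka's theorems, generic smoothness in characteristic $0$, the formula $\chi(X)=\int_Xc(T_X)$ for smooth projective $X$, Ehresmann's theorem for proper submersions of manifolds with boundary, and the holomorphic Morse lemma.

## 4. The defect function of $F$

Let $\theta(b)=\chi(F^{-1}(b))$ for $b\in\mathbb C^n$, let $g$ be its constant value on a dense Zariski open set, and put $e=\theta-g$. In the example just given, $g=1$ and $e=-1$ on $\{b_2=0,b_1\neq0\}$, $e=0$ elsewhere.

**What (H) says about $e$.** Let $q=pA_fM$. By Fubini,
$$\int_{\{q=c\}}e\,d\chi=\chi(\{q\circ F=c\})-g\,\chi(\{q=c\}),$$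
and $\chi(\{q=c\})=\chi(\{p=c\})$ because $A_fM$ is a polynomial automorphism of $\mathbb C^n$. So (H) gives:

(1) for $M\in GL_n(k)$ and $c\in\bar k$, the number $\int_{\{pA_fM=c\}}e\,d\chi$ does not depend on $f\in k[x']$.

**Proposition.** $e=0$.

**The Proposition implies Theorem A.** Here we turn $\theta\equiv g$ into a statement about rings. First, $1=\chi(\mathbb C^n)=\int_{\mathbb C^n}\theta\,d\chi=g\,\chi(\mathbb C^n)=g$. So $\theta\equiv1$, no fibre is empty, and $F$ is surjective. A dominant map $F:\mathbb C^n\to\mathbb C^n$ has exactly $[\mathbb C(x):\mathbb C(F)]$ points in its general fibre, so this degree is $g=1$. Thus $F_1,\dots,F_n$ are algebraically independent and $\mathbb C(F)=\mathbb C(x)$. Write $x_i=u(F)/v(F)$ with $u,v$ coprime polynomials. Suppose $v$ had an irreducible factor $\pi$. From $x_i\,v(F)=u(F)$ we see that $u\circ F=0$ on $F^{-1}(\{\pi=0\})$. By surjectivity, $u=0$ on $\{\pi=0\}$, so $\pi\mid u$, a contradiction. So $v$ is constant and $x_i\in\mathbb C[F]$. Finally, the equation $G_i(F)=x_i$ with $\deg G_i$ bounded is a finite linear system over $k$ in the coefficients of $G_i$.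 It is solvable over $\mathbb C$, hence over $k$. $\square$

From now on we assume $e\ne0$ and look for a contradiction with (1).

## 5. Tangent hypersurfaces and two obstructions

Let $\Sigma$ be the Zariski closure of $\{e\ne0\}$. It is nonempty, and $\Sigma\neq\mathbb C^n$ because $e=0$ on a dense open set. Put $r=\dim\Sigma\in\{0,\dots,n-1\}$. To contradict (1), we want two polynomials $f$ whose hypersurfaces $\{pA_f=c\}$ have different $e$-integrals.

*The case $r=0$, $k=\mathbb C$, $p=x_n$.* Here $\Sigma$ is a finite set. Change coordinates linearly so that its points have distinct projections $b'$. The hypersurface $\{x_n+f(x')=c\}$ is a graph over $\mathbb C^{n-1}$. Choose $f_1$ such that the graph passes through one point $a$ of $\Sigma$ and no other, and $f$ such that it avoids $\Sigma$. The two integrals are $e(a)\neq0$ and $0$, and (1) is violated.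

For $r\ge1$ this stops working: a hypersurface will in general meet $\Sigma$ in a set of dimension $r-1$, and we cannot compute the integral over that set. Instead of hitting or missing $\Sigma$, we compare a hypersurface in general position with one that is *tangent* to $\Sigma$ at a single point and otherwise in general position.

*The example again.* Take $F=(x_1x_2,x_1)$, $p=x_2$, $c=2$. Then $\{pA_f=2\}=\{x_2+f(x_1)=2\}$ meets the line $\Sigma=\{x_2=0\}$ where $f(x_1)=2$. So the integral of $e$ is $-\#\{b_1\ne0: f(b_1)=2\}$. For a general quadratic $f$ this is $-2$. For $f_1=2+(x_1-1)^2$, whose curve is tangent to $\Sigma$ at $(1,0)$, it is $-1$. Direct check: for $f_1$, with $s=x_1x_2$, the curve $\{pA_{f_1}F=2\}$ is $x_1=-(s-1)^2$. If $x_1=0$ then $s=0$, which would give $0=-1$. So $x_1\neq0$, $s\ne1$, $x_2=s/x_1$, and the curve is $\mathbb C\setminus\{1\}$ with $\chi=0=1+(-1)$. For general quadratic $f$ we have $x_1=2-f(s)$, and $x_1\ne0$ since $f(0)\neq2$. The curve is $\mathbb C$ minus two points, with $\chi=-1=1+(-2)$.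

The expected jump is $(-1)^r e(a)$, where $a$ is the tangency point; here it is $(-1)^1\cdot(-1)=+1$, as computed. There are two obstructions to making this rigorous.

*Rationality.* The polynomials $f$ in (1) have coefficients in $k$, which may be as small as $\mathbb Q$. One cannot first prove that the integral is constant in $f\in k[x']$ and then extend it to complex $f$. On the affine line, the function equal to $1$ at $\sqrt2$ and $0$ elsewhere is constructible over $\mathbb C$ and vanishes at all rational points, yet is not constant. So the special $f_1$ must itself have coefficients in $k$. The set $\Sigma$ may have no $k$-points, and a condition on $f$ at a point imposes the conjugate conditions at its conjugates. For instance, let $\Sigma=\{(\pm\sqrt2,0)\}$, $k=\mathbb Q$, $p=x_2$. If $c\in\mathbb Q$ and the curve $\{x_2+f=c\}$ passes through one point of $\Sigma$, then it passes through both. But with $f=x_1$ and $c=\sqrt2$ it passes through one only. Also, if $c$ is prescribed, it may be impossible to reach a given point: for $p=x_2^2$ and $a=(0,0)$ we need $f(0)^2=c$. The remedy is to choose the value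 $t_0$ of $f$ at $a'$ first, in the field $k(a)$, and then to let $c$ be whatever results. This is why (H) mentions $c\in\bar k$.

*Control elsewhere.* Fixing values and derivatives of $f$ at finitely many points makes $f$ non-generic there, and we must ensure that nothing else happens over these points, on any stratum of $e$, or at infinity. Section 6 deals with the points and Section 8 with infinity.

## 6. A tangency point with coordinates in $\bar k$

**Step 1: $\Sigma$ is defined over $k$.** This lets us find points of $\Sigma$ with algebraic coordinates. Let $\sigma\in\mathrm{Aut}(\mathbb C/k)$. Since $F$ has coefficients in $k$, the variety $F^{-1}(\sigma b)$ is the $\sigma$-conjugate of $F^{-1}(b)$, so $e(\sigma b)=e(b)$ by Section 3. Hence $\{e\ne0\}$, its closure $\Sigma$ and the ideal $I(\Sigma)\subset\mathbb C[x]$ are stable under $\mathrm{Aut}(\mathbb C/k)$. The fixed field of this group is $k$, because $k$ has characteristic $0$ and $\mathbb C$ is algebraically closed.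

It follows that $I(\Sigma)$ is spanned over $\mathbb C$ by $I_k=I(\Sigma)\cap k[x]$. Indeed, consider the image $\bar I$ of $I(\Sigma)$ in $\mathbb C\otimes_k(k[x]/I_k)$, and choose a $k$-basis of $k[x]/I_k$. If $\bar I\ne0$, take a nonzero element of $\bar I$ with the fewest nonzero coordinates, scaled so that one of them is $1$. For each $\sigma$, the difference between its $\sigma$-conjugate and itself lies in $\bar I$ and has fewer nonzero coordinates, so it is $0$. Hence all coordinates lie in $k$, and the element is the image of some $h\in k[x]$. Then $h\in I(\Sigma)+\mathbb C I_k=I(\Sigma)$, so $h\in I_k$, and the element is $0$, a contradiction.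

Consequently the $\bar k$-points of $\Sigma$ are Zariski dense in $\Sigma$. Suppose $h\in\mathbb C[x]$ vanishes at all of them, and write $h=\sum\gamma_ih_i$ with $h_i\in\bar k[x]$ and $\gamma_i\in\mathbb C$ linearly independent over $\bar k$. Each $h_i$ vanishes at these points, so by the Nullstellensatz over $\bar k$ a power of $h_i$ lies in $I_k\bar k[x]$. Hence $h$ vanishes on $\Sigma$.

**Step 2: the point $a$.** We want a smooth point of $\Sigma$ near which $e$ is a nonzero constant. Let $X_1$ be an irreducible component of $\Sigma$ of dimension $r$. The set $\{e\ne0\}\cap X_1$ is dense in $X_1$: the set $\Sigma$ is the union of the closures of $\{e\ne0\}\cap X$ over its components $X$, and the irreducible $X_1$ lies in one of these closures, which can only be that of $\{e\neq0\}\cap X_1$. As $e$ is constructible, it has a constant value $w$ on a nonempty open subset of $X_1$, and $w\ne0$ by density. Removing the other components and the singular points, we get a nonempty Zariski open $U\subset\Sigma$, $U\subset X_1$, smooth of dimension $r$, with $e|_U\equiv w\neq0$. By Step 1 choose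
$$a\in U\cap\bar k^n,\qquad L=k(a),\qquad d=[L:k],$$
and let $\sigma_1=\mathrm{id},\sigma_2,\dots,\sigma_d$ be the $k$-embeddings $L\to\mathbb C$. The points $\sigma_i(a)$ are distinct, since $a$ generates $L$. By Step 1 the tangent space $T_a\Sigma$ is cut out by the differentials at $a$ of polynomials over $k$, so by linear equations over $L$.

**Step 3: linear coordinates.** We use the freedom of $M$ to put $\Sigma$ in good position relative to $x\mapsto x'$. For $M\in GL_n(k)$ replace $(e,\Sigma,a,U)$ by $(e\circ M^{-1},M\Sigma,Ma,MU)$. The properties above and $L=k(a)$ persist. Since $\int_{\{pA_f=c\}}e\circ M^{-1}\,d\chi=\int_{\{pA_fM=c\}}e\,d\chi$, statement (1) becomes, for the new $e$: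

(2) for every $c\in\bar k$, $J_c(f):=\int_{\{pA_f=c\}}e\,d\chi$ is independent of $f\in k[x']$.

We choose $M$ so that in the new coordinates the following hold.

* (i) Some element of $I(\Sigma)$ is monic in $x_n$, so $\Sigma\to\mathbb C^{n-1}$, $x\mapsto x'$, is finite.
* (ii) The numbers $\sigma_1(a_1),\dots,\sigma_d(a_1)$ are distinct, so (as $n\ge2$) the points $\sigma_i(a')\in\mathbb C^{n-1}$ are distinct.
* (iii) $e_n=(0,\dots,0,1)\notin T_a\Sigma$, so the projection $T_a\Sigma\to\mathbb C^{n-1}$ is injective.

Each holds for $M$ in a nonempty Zariski open subset of $GL_n$. For (i), take $0\ne h\in I(\Sigma)$ for the old $\Sigma$; the leading coefficient of $h\circ M^{-1}$ in $x_n$ is $h_{top}(M^{-1}e_n)$, nonzero for general $M$. For (ii), the first row of $M$ must not annihilate the nonzero vectors $\sigma_i(a)-\sigma_j(a)$. For (iii), $M^{-1}e_n$ must avoid the old $T_a\Sigma$, a proper subspace as $r\le n-1$. Since $k$ is infinite, some $M\in GL_n(k)$ satisfies all three. Put $P=\{\sigma_1(a'),\dots,\sigma_d(a')\}$.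

**Step 4: the numbers $t_0$ and $c$.** We choose the value $t_0$ that $f$ is to take at $a'$, so that the hypersurface passes through $a$ and through no other point of $\Sigma$ over $P$. The image of $L\to\mathbb C^d$, $t\mapsto(\sigma_i(t))_i$, is Zariski dense: with a $k$-basis $\omega_1,\dots,\omega_d$ of $L$ it is the image of $k^d$ under the matrix $(\sigma_i(\omega_j))$, which is invertible, and $k^d$ is dense in $\mathbb C^d$. So we can choose $t_0\in L$ such that $(\sigma_1(t_0),\dots,\sigma_d(t_0))$ is not a zero of any of the following polynomials in $T_1,\dots,T_d$, which are finitely many by (i):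

* (α) $\dfrac{\partial p}{\partial x_n}(a',a_n+T_1)$;
* (β) $p(a',y+T_1)-p(a',a_n+T_1)$, for each $y\ne a_n$ with $(a',y)\in\Sigma$;
* (γ) $p(\sigma_i(a'),y+T_i)-p(a',a_n+T_1)$, for each $i\ge2$ and each $y$ with $(\sigma_i(a'),y)\in\Sigma$.

We must check that none is the zero polynomial. In (α) the leading term is $\lambda mT_1^{m-1}$. In (β) write $p(a',z)=\lambda z^m+\mu z^{m-1}+\cdots$; the coefficient of $T_1^{m-1}$ in the difference is $(\lambda my+\mu)-(\lambda ma_n+\mu)=\lambda m(y-a_n)\ne0$. In (γ) the term $\lambda T_i^m$ occurs. Now put
$$c=p(a',a_n+t_0)\in L\subset\bar k .$$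

**Step 5: the covering $\tilde\Sigma$.** We convert the sets $\Sigma\cap\{pA_f=c\}$, in which $f$ is buried inside $p$, into sets cut out by $t=f$. Let
$$\tilde\Sigma=\{(x',y,t)\in\mathbb C^{n+1}:(x',y)\in\Sigma,\ p(x',y+t)=c\},\qquad\tilde e(x',y,t)=e(x',y),\qquad\tilde a=(a',a_n,t_0)\in\tilde\Sigma .$$
The equation $p(x',y+t)=c$ is monic in $t$ up to the constant $\lambda$. So $\tilde\Sigma\to\Sigma$ is finite, and by (i) $\tilde\Sigma\to\mathbb C^{n-1}$ is finite. For $f\in\mathbb C[x']$ we have $pA_f(x',y)=p(x',y+f(x'))$. Hence $(x',y)\mapsto(x',y,f(x'))$ is an isomorphism from $\Sigma\cap\{pA_f=c\}$ to $\tilde\Sigma\cap\{t=f(x')\}$. As $e=0$ off $\Sigma$,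
$$J_c(f)=\int_{\tilde\Sigma\cap\{t=f\}}\tilde e\,d\chi .\tag{3}$$
By (α), the $t$-derivative of $p(x',y+t)-c$ is nonzero at $\tilde a$, so $\tilde\Sigma\to\Sigma$ is étale at $\tilde a$. Therefore $\tilde\Sigma$ is smooth of dimension $r$ near $\tilde a$, $\tilde e=w$ near $\tilde a$, and $T_{\tilde a}\tilde\Sigma\cong T_a\Sigma$ injects into $\mathbb C^{n-1}$ by (iii). Moreover:

(4) if $f(\sigma_i(a'))=\sigma_i(t_0)$ for all $i$, then the only point of $\tilde\Sigma\cap\{t=f\}$ lying over $P$ is $\tilde a$.

Indeed, a point over $\sigma_i(a')$ has the form $(\sigma_i(a'),y,\sigma_i(t_0))$ with $(\sigma_i(a'),y)\in\Sigma$ and $p(\sigma_i(a'),y+\sigma_i(t_0))=c=p(a',a_n+t_0)$. For $i\ge2$ this contradicts (γ), and for $i=1$, $y\ne a_n$ it contradicts (β). What remains is $\tilde a$.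

**Step 6: the gradient $\ell$.** We find the derivative that $f$ must have at $a'$ to produce tangency. Differentiating $p(x',y+t)=c$ on $T_{\tilde a}\tilde\Sigma\cong T_a\Sigma$ gives
$$dt=-dx_n-\frac1{\partial_np}\sum_{i<n}\partial_ip\,dx_i,$$
with derivatives of $p$ taken at $(a',a_n+t_0)\in L^n$. This is a linear functional defined over $L$ on $T_a\Sigma$, a space defined over $L$ that injects into $\mathbb C^{n-1}$. So it is the restriction of a functional on $\mathbb C^{n-1}$ given by some $\ell\in L^{n-1}$. Consequently:

(5) if $f(a')=t_0$ and $\nabla f(a')=\ell$, then $(t-f)|_{\tilde\Sigma}$ vanishes together with its differential at $\tilde a$.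

In the example of Section 5, with $a=(1,0)$ and $t_0=2$, we have $c=2$ and $dt=-dx_2=0$ on $T_a\Sigma$. So $\ell=0$, and $f_1=2+(x_1-1)^2$ satisfies $f_1(1)=2$, $f_1'(1)=0$.

## 7. The jump lemma

**Stratification.** Write $\tilde\Sigma$ as a finite disjoint union of sets $Y_j$, $j\ge0$, smooth, irreducible and locally closed, with $\tilde e\equiv w_j$ on $Y_j$. Here $Y_0$ is a Zariski open neighborhood of $\tilde a$ in $\tilde\Sigma$, of dimension $r$, with $w_0=w\ne0$. This is possible: by Step 5 the point $\tilde a$ lies on one irreducible component only, so take for $Y_0$ a small irreducible smooth open neighborhood lying over $U$, and then stratify the closed complement, refining the level sets of $\tilde e$. Since $\tilde\Sigma\setminus Y_0$ is closed, $\tilde a\notin\overline{Y_j}$ for $j\ge1$. By (3),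
$$J_c(f)=\sum_jw_j\,\chi(Y_j\cap\{t=f\}).\tag{6}$$

**Spaces of $f$.** Let $D\ge2d$ be an integer, fixed in Section 8, and let
$$V=\{f\in\mathbb C[x']:\deg f\le D\},$$
$$V_1=\{f\in V:\ f(\sigma_i(a'))=\sigma_i(t_0),\ \nabla f(\sigma_i(a'))=\sigma_i(\ell),\ i=1,\dots,d\},$$
$$V_1^0=\{h\in V:\ h\text{ vanishes to order}\ge2\text{ at every point of }P\}.$$

**Claim.** $V_1$ is a nonempty affine space with direction $V_1^0$, and $V_1\cap k[x']$ is Zariski dense in $V_1$.

This claim removes the rationality obstruction: the tangent hypersurfaces can be chosen with $f\in k[x']$. Consider the $k$-linear map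
$$V\cap k[x']\to L^n,\qquad f\mapsto(f(a'),\nabla f(a')).$$
Tensor it with $\mathbb C$ and use $L\otimes_k\mathbb C\cong\mathbb C^d$, given by the $\sigma_i$. Since $\sigma_i(f(a'))=f(\sigma_i(a'))$ for $f$ over $k$, and likewise for gradients, it becomes the map $f\mapsto(f(\sigma_ia'),\nabla f(\sigma_ia'))_i$ on $V$. The latter is surjective. For fixed $i$ use
$$\big(\mu+\nu\cdot(x'-\sigma_ia')\big)\prod_{j\ne i}l_{ij}^2,$$
where $l_{ij}$ is an affine function vanishing at $\sigma_ja'$ and not at $\sigma_ia'$. Its degree is at most $2d-1\le D$, and it vanishes to order $2$ at $\sigma_ja'$ for $j\ne i$. At $\sigma_ia'$, writing $\Pi$ for the product, the value is $\mu\,\Pi(\sigma_ia')$ and the gradient is $\nu\,\Pi(\sigma_ia')+\mu\nabla\Pi(\sigma_ia')$. As $\Pi(\sigma_ia')\ne0$, all values and gradients are attained. Hence the $k$-linear map is surjective too, and its fibre over $(t_0,\ell)$ is a nonempty affine space over $k$ whose complexification is $V_1$. As $k$ is infinite, its $k$-points are dense. $\square$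

**Lemma.** For suitable large $D$ there are nonempty Zariski open sets $\mathcal U\subset V$, $\mathcal U_1\subset V_1$ and integers $\nu_j$ such that

* for $f\in\mathcal U$: $\chi(Y_j\cap\{t=f\})=\nu_j$ for all $j$;
* for $f\in\mathcal U_1$: $\chi(Y_j\cap\{t=f\})=\nu_j$ for $j\ge1$, and $\chi(Y_0\cap\{t=f\})=\nu_0+(-1)^r$.

In the example of Section 5 with $D=2$, and with $Y_0$ the part of $\tilde\Sigma$ over $\{x_2=0,\ x_1\ne0\}$, we have $\nu_0=2$, and the tangent value is $1=2+(-1)^1$.

**The Lemma implies the Proposition.** By density of $k$-points choose $f\in\mathcal U\cap k[x']$ and $f_1\in\mathcal U_1\cap k[x']$. By (6), $J_c(f_1)=J_c(f)+(-1)^rw$. By (2), $J_c(f_1)=J_c(f)$. So $w=0$, a contradiction. $\square$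

It remains to prove the Lemma.

## 8. Compactifying the strata: generic sections and a Chern number

In Steps 7 to 11 we fix $j$, write $Y=Y_j$, $s=\dim Y$, and compute $\chi(Y\cap\{t=f\})$ from smooth projective varieties, so that nothing can escape to infinity unnoticed.

**Definition.** A divisor with irreducible components $\partial_i$ on a smooth variety has simple normal crossings if the $\partial_i$ are smooth and near each point they are given by distinct functions of one local coordinate system. For example, $\{uv=0\}\subset\mathbb C^2$ has simple normal crossings, whereas $\{uv(u-v)=0\}$ does not.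

**Step 7: the compactification.** Let $\bar Y$ be the closure of $Y$ in $\tilde\Sigma$; it is finite over $\mathbb C^{n-1}$. Let $\hat Y$ be the closure of $\bar Y$ in $\mathbb P^{n-1}\times\mathbb P^1\times\mathbb P^1$, with $x',y,t$ as affine coordinates. Since $\bar Y$ is proper over $\mathbb C^{n-1}$, it is closed in $\mathbb C^{n-1}\times\mathbb P^1\times\mathbb P^1$, so the part of $\hat Y$ over $\mathbb C^{n-1}$ is exactly $\bar Y$. The set $Y$ is open in $\bar Y$, hence in $\hat Y$, and smooth.

By Hironaka there are a smooth irreducible projective $Z$ and a birational morphism $\rho:Z\to\hat Y$, an isomorphism over $Y$, such that $\partial=Z\setminus\rho^{-1}(Y)$ is empty or a simple normal crossings divisor. In detail: first resolve $\hat Y$ by a projective morphism that is an isomorphism over the regular locus, which contains $Y$. Then principalize the ideal of the reduced preimage of $\hat Y\setminus Y$, blowing up smooth centers lying over this preimage, so that its total transform has simple normal crossings support. Neither operation changes anything over $Y$. We identify $\rho^{-1}(Y)$ with $Y$.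

Let $\pi:Z\to\mathbb P^{n-1}$ be the induced map, $X_0$ the coordinate whose zero set is the hyperplane at infinity, and $Z^\circ=\pi^{-1}(\mathbb C^{n-1})=\rho^{-1}(\bar Y)$. The function $t$ is regular on $Z^\circ$, whose complement is the zero set of the section $\pi^*X_0\not\equiv0$ of $\pi^*\mathcal O(1)$. So for large $D$ the product $t\,X_0^D$ extends to a section of $\mathcal M=\pi^*\mathcal O(D)$ on $Z$. Fix $D\ge2d$ that works for all of the finitely many $j$. For $f\in V$ let
$$s_f=tX_0^D-\pi^*(X_0^Df)\in H^0(Z,\mathcal M),$$
where $X_0^Df$ denotes the degree-$D$ homogenization of $f$, and let $W_f$ be the zero scheme of $s_f$. On $Z^\circ$ we have $s_f=X_0^D(t-f)$, so as sets $W_f\cap Y=Y\cap\{t=f\}$. Let $\partial_I=\bigcap_{i\in I}\partial_i$, $\partial_\emptyset=Z$; these are smooth projective of pure dimension $s-|I|$, or empty. By $W_f\cap\partial_I$ we mean the zero scheme of $s_f|_{\partial_I}$.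

**Step 8 (A): generic $f\in V$.** We show that for $f$ in a nonempty open set $\mathcal U\subset V$ all schemes $W_f\cap\partial_I$ are smooth of pure dimension $\dim\partial_I-1$, or empty. Let $\mathcal I_I\subset\partial_I\times V$ be the zero scheme of $(z,f)\mapsto s_f(z)$. Fix $z$ and trivialize $\mathcal M$ near it. Then $f\mapsto s_f(z)$ is an affine function of $f$ with linear part $f\mapsto-(X_0^Df)(\pi(z))$, and this is nonzero since some form of degree $D$ does not vanish at $\pi(z)$. So $\mathcal I_I\to\partial_I$ is a smooth morphism whose fibres are affine hyperplanes of $V$, and $\mathcal I_I$ is smooth of pure dimension $\dim\partial_I+\dim V-1$. The scheme-theoretic fibre of $\mathcal I_I\to V$ over $f$ is $W_f\cap\partial_I$. Generic smoothness, applied to each component of $\mathcal I_I$, gives the claim: components that do not dominate $V$ contribute nothing to a general fibre. (If $\dim\partial_I=0$, no component dominates $V$, and the general fibre is empty.)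

**Step 9 (B): generic $f\in V_1$, away from $\pi^{-1}(P)$.** We show that for generic $f\in V_1$ all schemes $(W_f\cap\partial_I)\setminus\pi^{-1}(P)$ are smooth of pure dimension $\dim\partial_I-1$, or empty. The argument of Step 8 applies to $\partial_I\setminus\pi^{-1}(P)$ and $V_1$, provided that for each $\zeta\in\mathbb P^{n-1}\setminus P$ there is $h\in V_1^0$ whose degree-$D$ homogenization is nonzero at $\zeta$. To find it, take for each $i$ the square of a linear form vanishing at $\sigma_i(a')$ but not at $\zeta$, multiply these $d$ squares, and multiply by the $(D-2d)$-th power of a linear form not vanishing at $\zeta$. This is a form of degree $D$, and its dehomogenization vanishes to order $\ge2$ on $P$.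

**Step 10 (C): over $P$.** Here the genericity argument is unavailable and (4) takes over. Let $f\in V_1$ and $z\in W_f\cap\pi^{-1}(P)$. Since $P\subset\mathbb C^{n-1}$, we have $z\in Z^\circ$, and $\rho(z)\in\bar Y\cap\{t=f\}$ lies over $P$. By (4), $\rho(z)=\tilde a$. If $j\ge1$ this is impossible, since $\tilde a\notin\overline{Y_j}$. If $j=0$, then $\tilde a\in Y$ and $\rho$ is an isomorphism over $Y$, so $z=\tilde a$; in particular $z\notin\partial$.

**Step 11: counting.** We show that as long as everything is smooth, the Euler characteristic does not depend on $f$. Suppose $W=W_f\cap\partial_I$ is smooth of pure dimension $\dim\partial_I-1$, or empty. As the zero scheme of a section of $\mathcal M|_{\partial_I}$, it has normal bundle $\mathcal M|_W$ in $\partial_I$. So $c(T_W)$ is the restriction of $c(T_{\partial_I})/(1+c_1(\mathcal M))$, the class of $W$ in $\partial_I$ is $c_1(\mathcal M)$, and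
$$\chi(W_f\cap\partial_I)=\int_{\partial_I}c(T_{\partial_I})\,\frac{c_1(\mathcal M)}{1+c_1(\mathcal M)} .$$
(On a component of $\partial_I$ where $s_f$ has no zero, $\mathcal M$ is trivial and both sides are $0$.) The right side does not depend on $f$. By additivity, that is, inclusion–exclusion over the components of $\partial$,
$$\chi(W_f\cap Y)=\sum_I(-1)^{|I|}\chi(W_f\cap\partial_I).\tag{7}$$
By (A), $\chi(W_f\cap Y)$ is a constant $\nu_j$ for $f\in\mathcal U$. For $j\ge1$, (B) and (C) show that for generic $f\in V_1$ all the schemes $W_f\cap\partial_I$ are smooth of the right dimension or empty, so $\chi(W_f\cap Y_j)=\nu_j$ again. For $j=0$ and generic $f\in V_1$, the same holds for all terms of (7) with $I\ne\emptyset$, because $\tilde a\notin\partial$. So only the term $I=\emptyset$ can change, and the Lemma follows if for generic $f_1\in V_1$ and $f\in\mathcal U$, with $j=0$,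
$$\chi(W_{f_1})=\chi(W_f)+(-1)^r.\tag{8}$$

## 9. One nondegenerate tangency changes $\chi$ by $(-1)^r$

From here on $j=0$.

**Step 12: the case $r=0$.** Now $Z=Y_0=\{\tilde a\}$. For $f_1\in V_1$ we have $f_1(a')=t_0$, so $W_{f_1}=\{\tilde a\}$ as a set and $\chi=1$. For $f\in\mathcal U$, $W_f=\emptyset$ by (A). So (8) holds.

Let $r\ge1$.

**Step 13: a nondegenerate Hessian.** We make the singularity of $W_{f_1}$ as simple as possible. By (B), (C) and (5), for generic $f_1\in V_1$ the scheme $W_{f_1}$ is smooth of pure dimension $r-1$ except at $\tilde a\in Y_0$, where $(t-f_1)|_{Y_0}$ vanishes to order $\ge2$. Its Hessian at $\tilde a$, a quadratic form on $T_{\tilde a}Y_0$, depends affinely on $f_1\in V_1$. Adding $h\in V_1^0$ to $f_1$ subtracts the pullback of the Hessian of $h$ at $a'$ along the injection $T_{\tilde a}Y_0\hookrightarrow\mathbb C^{n-1}$. Take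
$$h=Q(x'-a')\prod_{i\ge2}l_i^2,$$
with $Q$ any quadratic form and $l_i$ affine with $l_i(\sigma_ia')=0\ne l_i(a')$. Its degree is at most $2d\le D$, it lies in $V_1^0$, and its quadratic part at $a'$ is a nonzero constant times $Q$. Every quadratic form on a subspace is the restriction of one on $\mathbb C^{n-1}$, so the Hessian takes all values in $\mathrm{Sym}^2T^*_{\tilde a}Y_0$. Hence for generic $f_1\in V_1$ it is nondegenerate. Fix such an $f_1$, also satisfying (B).

**Step 14: a pencil.** We connect $f_1$ to a generic polynomial. Fix $f\in\mathcal U$ with $f(a')\ne t_0$ and let $f_\epsilon=f_1+\epsilon(f-f_1)$. Since $f_\epsilon\in\mathcal U$ for $\epsilon=1$ and $\mathcal U$ is Zariski open, $f_\epsilon\in\mathcal U$ for all but finitely many $\epsilon$. So for small $\epsilon\ne0$ we have $\chi(W_{f_\epsilon})=\chi(W_f)$, and we must compare $W_{f_\epsilon}$ with $W_{f_0}=W_{f_1}$. (In the notation $f_\epsilon$ the value $\epsilon=0$ gives the tangent polynomial, for which we keep the name $f_1$; the value $\epsilon=1$ gives $f$.)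

Let $\Delta$ be a small open disc about $0$ and
$$\mathcal W=\{(z,\epsilon)\in Z\times\Delta:\ s_{f_\epsilon}(z)=0\}\to\Delta,$$
a proper map. At points $(z,0)\in\mathcal W$ with $z\ne\tilde a$ the differential of $s_{f_1}$ along $Z$ is nonzero, so $\mathcal W$ is smooth there and $\mathcal W\to\Delta$ is a submersion there. Near $\tilde a$ the function $f-f_1$ is nonzero, since $(f-f_1)(a')=f(a')-t_0\ne0$. So the equation $(t-f_1)-\epsilon(f-f_1)=0$ reads
$$\epsilon=\psi(z),\qquad\psi=\frac{t-f_1}{f-f_1}.$$
As $t-f_1$ vanishes to order $2$ at $\tilde a$ with nondegenerate Hessian, $\psi$ has a nondegenerate critical point at $\tilde a$ with value $0$. By the holomorphic Morse lemma there are coordinates $u=(u_1,\dots,u_r)$ centered at $\tilde a$, on a neighborhood of $\tilde a$ in $Y_0$, with $\psi=\sum u_i^2$. Let $B=\{|u|\le\delta\}$ with $\delta$ so small that $B$ is compact in this chart and $f-f_1\ne0$ on $B$. Then $W_{f_\epsilon}\cap B=B\cap\{\psi=\epsilon\}$ for all $\epsilon\in\Delta$.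

**Step 15: nothing changes outside $B$.** First we check transversality to $\partial B$. At $u\in\partial B$ with $\psi(u)=0$, the radial vector $u$ satisfies $d\psi(u)=2\psi(u)=0$ and $d|u|^2(u)=2|u|^2\ne0$. So it lies in $\ker d\psi$ but is not tangent to $\partial B$. Hence the tangent space of $Y_0$ at this point is the sum of $\ker d\psi$ and the tangent space of $\partial B$, and since $d\psi\ne0$ there, $\psi|_{\partial B}$ is a submersion to $\mathbb C$ along $\{\psi=0\}\cap\partial B$. By compactness, after shrinking $\Delta$, $\psi|_{\partial B}$ is a submersion at all points of $\psi^{-1}(\Delta)\cap\partial B$. (If $r=1$, then $\{\psi=0\}\cap\partial B$ is empty, and after shrinking so is $\psi^{-1}(\Delta)\cap\partial B$.)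

Put $\mathcal W'=\mathcal W\setminus(\mathrm{int}\,B\times\Delta)$, a closed subset of $\mathcal W$. The points of $\mathcal W'$ at which $\mathcal W$ is not smooth, or $\mathcal W\to\Delta$ is not a submersion, form a closed set, which does not meet the fibre over $0$ because $\tilde a\in\mathrm{int}\,B$. Since $\mathcal W'\to\Delta$ is proper, after shrinking $\Delta$ there are no such points. Near $B\times\Delta$ the space $\mathcal W$ is the graph of $\psi$, so $\mathcal W'$ is a manifold with boundary $\mathcal W\cap(\partial B\times\Delta)\cong\psi^{-1}(\Delta)\cap\partial B$, and its map to $\Delta$ is a proper submersion whose restriction to the boundary is also a submersion. By Ehresmann's theorem all fibres $W_{f_\epsilon}\setminus\mathrm{int}\,B$, $\epsilon\in\Delta$, are diffeomorphic, with diffeomorphic boundaries.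

**Step 16: inside $B$.** For $\epsilon\in\Delta$,
$$\chi(W_{f_\epsilon})=\chi(W_{f_\epsilon}\setminus\mathrm{int}\,B)+\chi(W_{f_\epsilon}\cap B)-\chi(W_{f_\epsilon}\cap\partial B).$$
The first term does not depend on $\epsilon$ by Step 15. The last is $0$, because $W_{f_\epsilon}\cap\partial B$ is a closed manifold of odd dimension $2r-3$ (empty if $r=1$). It remains to compare the middle terms.

For $\epsilon=0$, the set $\{\sum u_i^2=0,\ |u|\le\delta\}$ is a cone, hence contractible, and $\chi=1$.

For $0<|\epsilon|\ll1$ (in particular $|\epsilon|<\delta^2$) we claim $W_{f_\epsilon}\cap B\simeq S^{r-1}$. After multiplying $u$ by a number of modulus $1$, which preserves $B$, assume $\epsilon>0$, and write $u=v+iv'$ with $v,v'\in\mathbb R^r$. The set becomes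
$$\{|v|^2-|v'|^2=\epsilon,\quad v\cdot v'=0,\quad|v|^2+|v'|^2\le\delta^2\},$$
on which $v\ne0$. Consider the homotopy
$$(v,v')\mapsto\Big(\sqrt{\epsilon+\tau^2|v'|^2}\;\frac{v}{|v|},\ \tau v'\Big),\qquad\tau\text{ from }1\text{ to }0.$$
It preserves the first two equations. The new sum of squares is $\epsilon+2\tau^2|v'|^2\le\epsilon+2|v'|^2=|v|^2+|v'|^2\le\delta^2$. At $\tau=1$ it is the identity since $\epsilon+|v'|^2=|v|^2$, and it fixes the points with $v'=0$. At $\tau=0$ the image is $\{|v|^2=\epsilon,\ v'=0\}\cong S^{r-1}$. So the set retracts by deformation onto $S^{r-1}$.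

As $\chi(S^{r-1})=1+(-1)^{r-1}$, for small $\epsilon\neq0$ we get
$$\chi(W_{f_\epsilon})-\chi(W_{f_1})=\chi(S^{r-1})-1=(-1)^{r-1}.$$
Together with $\chi(W_{f_\epsilon})=\chi(W_f)$ this is (8).

**Step 17: the open sets of the Lemma.** We collect the conditions. For $\mathcal U$ take the intersection over the finitely many $j$ of the open sets found in (A). For $\mathcal U_1$ take a nonempty open subset of $V_1$ on which (B) holds for all $j$ and, if $r\ge1$, the Hessian of Step 13 is nondegenerate. For $f\in\mathcal U$ Step 11 gives $\chi(Y_j\cap\{t=f\})=\nu_j$ for all $j$. For $f_1\in\mathcal U_1$ Step 11 gives $\nu_j$ for $j\ge1$, and (7) with (8) gives $\chi(Y_0\cap\{t=f_1\})=\nu_0+(-1)^r$. This proves the Lemma, hence the Proposition, hence Theorem A, and with Section 2 Theorems 1 and 2: for every field $K$ of characteristic $0$, every $n\ge2$ and every $p$ with $\deg p\ge1$, an endomorphism of $P_n$ that preserves the orbit of $p$ is an automorphism. $\blacksquare$
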